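\title{The Laplacian on the Koszul complex of the Heisenberg Lie algebra over truncated polynomials}

\begin{abstract}
Let $L$ be the three-dimensional complex Heisenberg Lie algebra, and give $L_k=L\otimes\mathbb{C}[t]/(t^{k+1})$ the Hermitian form in which the monomial basis is orthonormal. We prove the conjecture that the Laplacian on the Koszul complex of $L_k$ has non-negative integer eigenvalues whose generating function is $\prod_{i=1}^{k+1}\bigl(1+2y+2y^2+y^3+z^i(y+y^2)\bigr)$, where $y$ marks the exterior degree and $z$ the eigenvalue. The proof adds to the adjoint of the boundary a correction that does not change the characteristic polynomial and makes it local in a basis attached to $k+1$ points of the line; when the points move far apart, a diagonal conjugate of the Laplacian tends to a diagonal matrix. We obtain a trigraded refinement and a $U(2)$-equivariant unitary isomorphism between the Koszul complex of $L_k$ and that of a direct sum of $k+1$ rescaled copies of $L$.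
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M$ be a finite-dimensional complex Lie algebra. Its \emph{Koszul complex} is the exterior algebra $\Lambda M=\bigoplus_d\Lambda^dM$ with the boundary
\[
\partial(l_1\wedge\cdots\wedge l_d)=\sum_{1\le i<j\le d}(-1)^{i+j}\,[l_i,l_j]\wedge l_1\wedge\cdots\wedge\widehat{l_i}\wedge\cdots\wedge\widehat{l_j}\wedge\cdots\wedge l_d ,
\]
where a hat marks an omitted factor. The Jacobi identity gives $\partial^2=0$, and the homology of the complex is the Lie algebra homology $H_*(M)$. A positive definite Hermitian form on $M$ extends to $\Lambda M$ by $\langle u_1\wedge\cdots\wedge u_d,\,v_1\wedge\cdots\wedge v_d\rangle=\det(\langle u_i,v_j\rangle)$, distinct degrees being orthogonal; the monomials in an orthonormal basis of $M$ are then an orthonormal basis of $\Lambda M$. Let $\partial^*$ be the adjoint of $\partial$. The \emph{Laplacian} $\Delta_M=\partial\partial^*+\partial^*\partial$ preserves each $\Lambda^dM$. Its kernel is isomorphic to $H_*(M)$ (Lemma~\ref{lem:hodge}), and its positive eigenvalues measure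 how strongly $\partial$ stretches the part of the complex that carries no homology. When all eigenvalues are non-negative integers we record them in the \emph{$E$-polynomial}
\[
\mathcal{E}_M(y,z)=\sum_{\lambda\ge0}\sum_{d}\mu(\lambda,d)\,y^dz^\lambda ,
\]
where $\mu(\lambda,d)$ is the multiplicity of $\lambda$ as an eigenvalue of $\Delta_M$ on $\Lambda^dM$.

Throughout, $L$ is the Heisenberg Lie algebra with basis $e,f,x$, with $[e,f]=x$ and $x$ central, and with the form that makes $e,f,x$ orthonormal. The only monomial not killed by $\partial$ is $e\wedge f$, and $\partial(e\wedge f)=-x$. Hence $x$ and $e\wedge f$ are eigenvectors of $\Delta_L$ with eigenvalue $1$, the other six monomials $1,e,f,e\wedge x,f\wedge x,e\wedge f\wedge x$ span the kernel, and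
\[
\mathcal{E}_L(y,z)=(1+2y+2y^2+y^3)+z(y+y^2).
\]
For an integer $k\ge0$ let $L_k=L\otimes\mathbb{C}[t]/(t^{k+1})$, with $[u\otimes t^a,v\otimes t^b]=[u,v]\otimes t^{a+b}$ (zero if $a+b>k$). Put $e_a=e\otimes t^a$, $f_a=f\otimes t^a$, $x_a=x\otimes t^a$ for $0\le a\le k$, give $L_k$ the form that makes these vectors orthonormal, and write $\Delta=\Delta_{L_k}$. The following conjecture is posed in \cite{source}: \emph{for every $k\ge0$,}
\begin{itemize}
\item[(a)] \emph{the eigenvalues of $\Delta$ are non-negative integers;}
\item[(b)] \emph{$\mathcal{E}_{L_k}(y,z)=\prod_{i=1}^{k+1}\mathcal{E}_L(y,z^i)$.}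
\end{itemize}

Two observations suggest the formula. The first explains the product. If a polynomial $P$ of degree $k+1$ has distinct roots, then $\mathbb{C}[t]/(P)\cong\mathbb{C}^{k+1}$, so $L\otimes\mathbb{C}[t]/(P)$ is a direct sum of $k+1$ copies of $L$, and its homology has Poincar\'e polynomial $(1+2y+2y^2+y^3)^{k+1}$ (put $z=0$ in Lemma~\ref{lem:sum}). As the roots tend to $0$, the structure constants in the basis $t^a$ tend to those of $L_k$. The rank of $\partial$ can only drop in the limit, so $\dim H_d(L_k)$ is at least the coefficient of $y^d$, and (b) at $z=0$ says that the homology does not jump. The second observation explains the exponents. The monomials whose boundary involves $x_m$ are the $m+1$ vectors $e_a\wedge f_b$ with $a+b=m$, each with boundary $-x_m$. So $\Delta x_m=(m+1)x_m$, while $\Delta e_a=\Delta f_a=0$. The coefficient of $y$ in $\mathcal{E}_{L_k}$ is therefore $\sum_{i=1}^{k+1}(2+z^i)$, as (b) predicts.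

We prove the conjecture in a refined form. Let $(\Lambda L_k)_{p,q,r}$ be the span of the monomials with $p$ factors $e_a$, $q$ factors $f_a$ and $r$ factors $x_a$. The boundary changes this \emph{tridegree} by $(-1,-1,+1)$ and $\partial^*$ changes it by $(+1,+1,-1)$, so $\Delta$ preserves it. Put
\[
Q(z)=1+y_e+y_f+y_ey_x+y_fy_x+y_ey_fy_x+z\,(y_x+y_ey_f).
\]

\begin{theorem}\label{thm:main}
Let $k\ge0$. On each $(\Lambda L_k)_{p,q,r}$ all eigenvalues of $\Delta$ are non-negative integers. If $\mu(\lambda;p,q,r)$ is the multiplicity of $\lambda$ there, then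
\[
\sum_{\lambda,p,q,r}\mu(\lambda;p,q,r)\,y_e^p\,y_f^q\,y_x^r\,z^\lambda=\prod_{i=1}^{k+1}Q(z^i).
\]
In particular \textup{(a)} and \textup{(b)} hold for every $k\ge0$.
\end{theorem}

The last sentence follows from the first two, because $y_e=y_f=y_x=y$ turns $Q(z^i)$ into $\mathcal{E}_L(y,z^i)$.

The product is itself the spectrum of a Laplacian. Let $L^{(i)}$ be the Lie algebra $L$ with the form for which $e,f,x$ are orthogonal, $\|e\|=\|f\|=1$ and $\|x\|^2=i$, and let $M'=\bigoplus_{i=1}^{k+1}L^{(i)}$ be the orthogonal direct sum of Lie algebras. The group $U(2)$ acts on $L$ by its standard action on the span of $e,f$ and by $\det$ on $x$. These maps are automorphisms, since $[ge,gf]=(\det g)\,x$, and they are isometries of every $L^{(i)}$. So $U(2)$ acts by isometric automorphisms on $M'$ (diagonally) and on $L_k$ (by $g\otimes1$).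

\begin{theorem}\label{thm:iso}
There is a degree-preserving, $U(2)$-equivariant unitary isomorphism of chain complexes $(\Lambda L_k,\partial)\cong(\Lambda M',\partial)$. In particular $\Delta$ is unitarily equivalent to $\sum_{i=1}^{k+1}i\,\Delta_L^{(i)}$ on $(\Lambda L)^{\otimes(k+1)}$, where $\Delta_L^{(i)}$ denotes $\Delta_L$ acting on the $i$-th factor.
\end{theorem}

For $k\ge1$ this isomorphism does not come from the Lie algebras. For $u=e\otimes g+f\otimes h+(\text{central})$ in $L_k$, the image of $\operatorname{ad}u$ is $x\otimes(g,h)$, so the elements with $\operatorname{rank}\operatorname{ad}u\le1$ form the subspace $g,h\in(t^k)$. In $M'$ they do not form a subspace: the vectors $e$ of two different summands have rank $1$ and their sum has rank $2$.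

Section~\ref{sec:tools} sets up the operator calculus, and Section~\ref{sec:example} runs the whole proof of Theorem~\ref{thm:main} on a $4\times4$ matrix. Sections~\ref{sec:deform}--\ref{sec:limit} contain the general proof. Section~\ref{sec:iso} derives Theorem~\ref{thm:iso} and its consequences for homology, for the set of eigenvalues and for other forms. From now on $n=k+1$.

\section{Creation and contraction operators}\label{sec:tools}

For $v\in M$ we also write $v$ for the operator $\xi\mapsto v\wedge\xi$ on $\Lambda M$, and we usually omit the wedge sign. Given a basis $b_1,\dots,b_N$ of $M$, the \emph{contraction} $\hat b_i$ is the odd derivation of $\Lambda M$ that extends the $i$-th dual basis functional: it kills a monomial without the factor $b_i$, and $\hat b_i(b_i\wedge\omega)=\omega$ if $\omega$ does not contain $b_i$. With $\{A,B\}=AB+BA$,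
\begin{equation}\label{eq:car}
\{b_i,b_j\}=0,\qquad\{\hat b_i,\hat b_j\}=0,\qquad\{\hat b_i,b_j\}=\delta_{ij}.
\end{equation}
Thus operators that belong to different basis vectors anticommute, and a product of two operators commutes with any operator that belongs to a basis vector not involved in the product. The operator $b_i\hat b_i$ multiplies a monomial by $1$ or $0$ according as it contains $b_i$ or not. If the basis is orthonormal, $\hat b_i$ is the adjoint of $b_i$.

Suppose that $M$ has a basis $\{u_g\}\cup\{v_h\}\cup\{z_l\}$ in which the $z_l$ are central and the $u_g$ commute with each other, as do the $v_h$. Then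
\begin{equation}\label{eq:boundary}
\partial=-\sum_{g,h}[u_g,v_h]\,\hat v_h\,\hat u_g .
\end{equation}
Indeed, on a monomial $l_1\cdots l_d$ both sides are sums over the pairs of positions $i<j$ that hold one $u$ and one $v$. Moving $l_i\,l_j$ to the front costs the sign $(-1)^{(i-1)+(j-2)}=-(-1)^{i+j}$; let $\omega$ be the product of the remaining factors. If $(l_i,l_j)=(u,v)$, then $\hat v\hat u(uv\omega)=\omega$ and the term of \eqref{eq:boundary} is $(-1)^{i+j}[u,v]\,\omega$. If $(l_i,l_j)=(v,u)$, then $\hat v\hat u(vu\omega)=-\omega$ and the term is $(-1)^{i+j}[v,u]\,\omega$. For $L_k$ and its orthonormal basis we get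
\begin{equation}\label{eq:monomial}
\partial=-\sum_{a+b\le k}x_{a+b}\,\hat f_b\,\hat e_a,\qquad
\partial^*=-\sum_{a+b\le k}e_a\,f_b\,\hat x_{a+b}.
\end{equation}
The \emph{weight} of a monomial in the $e_a,f_a,x_a$ is the sum of its subscripts. By \eqref{eq:monomial}, $\partial$ and $\partial^*$ preserve the weight.

\begin{lemma}\label{lem:hodge}
For any $M$ and any form, $\Lambda M$ is the orthogonal sum of the eigenspaces $V(\lambda)$ of $\Delta_M$, with $\lambda\ge0$, and each $V(\lambda)$ is stable under $\partial$ and $\partial^*$. On $V(0)$ we have $\partial=0$. For $\lambda>0$ the complex $V(\lambda)$ is acyclic. Hence $H_*(M)\cong\ker\Delta_M$.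
\end{lemma}

\begin{proof}
The operator $\Delta_M$ is self-adjoint and $\langle\Delta_M\xi,\xi\rangle=\|\partial\xi\|^2+\|\partial^*\xi\|^2$; this gives the decomposition and the claim on $V(0)$. From $\partial^2=0$ we get $\partial\Delta_M=\partial\partial^*\partial=\Delta_M\partial$, and taking adjoints shows that $\partial^*$ commutes with $\Delta_M$ too. If $\lambda>0$, $\xi\in V(\lambda)$ and $\partial\xi=0$, then $\xi=\partial(\lambda^{-1}\partial^*\xi)$.
\end{proof}

\begin{lemma}\label{lem:sum}
There is a unitary, $U(2)$-equivariant, tridegree-preserving isomorphism of vector spaces $\Lambda M'\cong(\Lambda L)^{\otimes n}$ that carries $\Delta_{M'}$ to $\sum_{i=1}^n i\,\Delta_L^{(i)}$. The trigraded multiplicities of $\Delta_{M'}$ have generating function $\prod_{i=1}^nQ(z^i)$.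
\end{lemma}

\begin{proof}
The $i$-th summand has the orthonormal basis $e_{(i)},f_{(i)},x_{(i)}$ given by $e,f,x/\sqrt i$, and $[e_{(i)},f_{(i)}]=\sqrt i\,x_{(i)}$. By \eqref{eq:boundary}, $\partial=\sum_i\partial_i$ with $\partial_i=-\sqrt i\,x_{(i)}\hat f_{(i)}\hat e_{(i)}$. For $i\ne j$ each of the three operators in $\partial_i$ anticommutes with each of the three in $\partial_j^*$, so $\{\partial_i,\partial_j^*\}=0$ and $\Delta_{M'}=\sum_i\{\partial_i,\partial_i^*\}$. Identify $L^{(i)}$ with $L$ as a vector space by $e_{(i)},f_{(i)},x_{(i)}\mapsto e,f,x$, and $\xi_1\otimes\cdots\otimes\xi_n$ with $\xi_1\wedge\cdots\wedge\xi_n$. This matches orthonormal monomial bases and respects the tridegree and the action of $U(2)$. The operator $\{\partial_i,\partial_i^*\}$ is even, so it commutes with the factors $\xi_j$ for $j\neq i$ and acts as $i\,\Delta_L$ on $\xi_i$. The eight monomials of $\Lambda L$ are eigenvectors of $\Delta_L$ enumerated by $Q(z)$, and their tensor products are enumerated by $\prod_iQ(z^i)$.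
\end{proof}

The next lemma is used twice, with two different gradings. We write $\chi(A)$ for the characteristic polynomial of $A$.

\begin{lemma}\label{lem:tri}
Let $V=\bigoplus_{h\in\mathbb{Z}}V_h$ be a finite-dimensional graded space, and let $A,R$ be operators on $V$ with $AV_h\subset V_h$ and $RV_h\subset\bigoplus_{h'>h}V_{h'}$ for all $h$. Then $\chi(A+R)=\chi(A)$.
\end{lemma}

\begin{proof}
In a basis ordered by $h$, the matrix of $A+R$ is block triangular with the same diagonal blocks as $A$.
\end{proof}

\section{A four-dimensional example}\label{sec:example}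

Let $k=1$ and consider the tridegree $(1,1,0)$, with basis $e_af_b$. Here $\partial^*=0$, so $\Delta=\partial^*\partial$. From $\partial^*x_0=-e_0f_0$ and $\partial^*x_1=-(e_0f_1+e_1f_0)$ we read off the eigenvectors $e_0f_0$, $e_0f_1+e_1f_0$, $e_0f_1-e_1f_0$, $e_1f_1$, with eigenvalues $1,2,0,0$. This agrees with the coefficient $z+z^2+2$ of $y_ey_f$ in $Q(z)Q(z^2)$. It also shows that the $i$-th factor of the product is not attached to $L\otimes t^{i-1}$: that guess would give $e_1f_1$ the eigenvalue $2$. We now compute the same spectrum without finding eigenvectors, in a way that generalizes.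

Fix $0<w_1<w_2$ and put $E_j=e_0+w_je_1$, $F_j=f_0+w_jf_1$, $X_j=x_0+w_jx_1$. Then
\[
\partial^*X_j=-e_0f_0-w_j(e_0f_1+e_1f_0)=-E_jF_j+w_j^2\,e_1f_1 .
\]
Up to the last term, $\partial^*$ acts as it would in a direct sum of two copies of $L$ with bases $E_j,F_j,X_j$. Discard that term: let $\delta_wX_j=-E_jF_j$. The difference $\delta_w-\partial^*$ maps $x_0,x_1$, of weights $0,1$, into the line of $e_1f_1$, of weight $2$. By Lemma~\ref{lem:tri}, $\Delta_w=\delta_w\partial$ has the characteristic polynomial of $\Delta$, \emph{whatever $w_1,w_2$ are}.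

We have $\partial(E_iF_j)=-\bigl(x_0+(w_i+w_j)x_1\bigr)$, and $x_0+cx_1=\frac{w_2-c}{w_2-w_1}X_1+\frac{c-w_1}{w_2-w_1}X_2$. Put $u=w_1/(w_2-w_1)$, so that $1+u=w_2/(w_2-w_1)$. In the ordered basis $E_1F_2,\ E_2F_1,\ E_1F_1,\ E_2F_2$, with the images in the columns,
\[
\Delta_w=\left(\begin{array}{cc|cc}
0&0&0&0\\ 0&0&0&0\\ \hline
-u&-u&1-u&-(1+u)\\ 1+u&1+u&u&2+u
\end{array}\right).
\]
Let $w_2/w_1\to\infty$, so that $u\to0$. The diagonal tends to $(0,0,1,2)$, but some other entries do not tend to $0$, and they are of two kinds. The lower left block records moves such as $E_1F_2\to E_2F_2$ that no entry reverses; the matrix is block triangular and this block does not affect $\chi$. In the lower right block the two off-diagonal entries reverse each other, and their product $-u(1+u)$ tends to $0$. Rescaling one basis vector gives both the modulus $\sqrt{u(1+u)}=\sqrt{w_1w_2}/(w_2-w_1)$. The limit is diagonal, and since $\chi(\Delta_w)$ is constant, the eigenvalues of $\Delta$ are $0,0,1,2$. (As a check, the lower right block has trace $3$ and determinant $(1-u)(2+u)+u(1+u)=2$ for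 every $u$.)

The general proof has the same four steps: deform $\partial^*$, compute in the new basis, discard the irreversible moves and balance the others, pass to the limit.

\section{The point basis and the deformed Laplacian}\label{sec:deform}

Let $w_1,\dots,w_n$ be distinct positive numbers, and put
\[
E_j=\sum_{a=0}^kw_j^a\,e_a,\qquad F_j=\sum_{a=0}^kw_j^a\,f_a,\qquad X_j=\sum_{a=0}^kw_j^a\,x_a\qquad(1\le j\le n).
\]
The Vandermonde matrix $(w_j^a)$ is invertible, so these vectors form a basis of $L_k$, the \emph{point basis}, and the monomials with $p$ factors $E_j$, $q$ factors $F_j$ and $r$ factors $X_j$ form a basis of $(\Lambda L_k)_{p,q,r}$. Let $\hat E_j,\hat F_j,\hat X_j$ be the contractions for this basis. The point basis is not orthonormal and $\hat E_j$ is not the adjoint of $E_j$; only the relations \eqref{eq:car} will be used. Define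
\[
\delta_w=-\sum_{j=1}^nE_jF_j\hat X_j,\qquad\Delta_w=\partial\delta_w+\delta_w\partial .
\]
Like $\partial^*$, the operator $\delta_w$ has tridegree $(+1,+1,-1)$, so $\Delta_w$ preserves the tridegree.

\begin{proposition}\label{prop:deform}
On each $(\Lambda L_k)_{p,q,r}$ we have $\chi(\Delta_w)=\chi(\Delta)$, for every choice of distinct $w_1,\dots,w_n>0$.
\end{proposition}

\begin{proof}
Evaluating on the $X_j$ gives $\hat x_m=\sum_jw_j^m\hat X_j$. By \eqref{eq:monomial}, $\partial^*=-\sum_j\sum_{a+b\le k}w_j^{a+b}e_af_b\hat X_j$, while $E_jF_j=\sum_{a,b=0}^kw_j^{a+b}e_af_b$. Hence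
\[
R:=\delta_w-\partial^*=-\sum_j\ \sum_{a,b\le k<a+b}w_j^{a+b}\,e_af_b\hat X_j .
\]
Each $\hat X_j$ is a linear combination of $\hat x_0,\dots,\hat x_k$, so $R$ is a combination of operators $e_af_b\hat x_m$ with $a+b>k\ge m$, each of which strictly raises the weight. Since $\partial$ preserves the weight, $\Delta_w-\Delta=\partial R+R\partial$ strictly raises it, and $\Delta$ preserves it. Apply Lemma~\ref{lem:tri}.
\end{proof}

Let $P(t)=\prod_j(t-w_j)$, and let $\ell_j(t)=\prod_{m\ne j}(t-w_m)/P'(w_j)$ be the Lagrange polynomials. They satisfy $\ell_j(w_i)=\delta_{ij}$, and $g=\sum_jg(w_j)\ell_j$ for every polynomial $g$ of degree at most $k$.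

\begin{remark}\label{rem:deform}
The operator $\delta_w$ comes from the deformation in Section~\ref{sec:intro}. If $\ell_j=\sum_m\ell_{j,m}t^m$, then $\hat X_j=\sum_m\ell_{j,m}\hat x_m$, so the coefficient of $-e_af_b\hat x_m$ in $\delta_w$ is the coefficient of $t^m$ in $\sum_jw_j^{a+b}\ell_j(t)$, the remainder of $t^{a+b}$ modulo $P$. Thus $\delta_w$ is the adjoint of the boundary $\partial_w$ of $L\otimes\mathbb{C}[t]/(P)$, written in the basis $t^a$. It is essential to deform only one of the two operators: $\partial_w-\partial$ lowers the weight while $\delta_w-\partial^*$ raises it, so Lemma~\ref{lem:tri} does not apply to $\partial_w\delta_w+\delta_w\partial_w$.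
\end{remark}

The price is that $\partial$ is not local in the point basis. By \eqref{eq:boundary}, $\partial=-\sum_{g,h}[E_g,F_h]\hat F_h\hat E_g$, so we need the brackets. For $i\ne j$ put
\[
b_{ij}=\frac{w_j}{w_j-w_i},\qquad c_{ij}=\frac{w_i\,P'(w_i)}{(w_i-w_j)\,P'(w_j)},\qquad c_{jj}=1+\sum_{m\ne j}b_{mj}.
\]

\begin{lemma}\label{lem:bracket}
For $i\ne j$ we have $[E_i,F_j]=b_{ji}X_i+b_{ij}X_j$, and $[E_i,F_i]=\sum_{l=1}^nc_{il}X_l$.
\end{lemma}

\begin{proof}
We have $[E_i,F_j]=\sum_{m=0}^k\bigl(\sum_{a+b=m}w_i^aw_j^b\bigr)x_m$. For $i\ne j$ the inner sum is $(w_i^{m+1}-w_j^{m+1})/(w_i-w_j)$, so $[E_i,F_j]=(w_iX_i-w_jX_j)/(w_i-w_j)$. For $i=j$ it is $(m+1)w_i^m$. Differentiating the interpolation formula for $g=t^m$ gives $(m+1)w_i^m=g(w_i)+w_ig'(w_i)=w_i^m+w_i\sum_l\ell_l'(w_i)\,w_l^m$, and therefore $[E_i,F_i]=X_i+w_i\sum_l\ell_l'(w_i)X_l$. Logarithmic differentiation gives $\ell_i'(w_i)=\sum_{m\ne i}(w_i-w_m)^{-1}$. For $l\ne i$, the polynomial $\ell_l$ has the factor $t-w_i$, so $\ell_l'(w_i)=\prod_{m\ne i,l}(w_i-w_m)/P'(w_l)=P'(w_i)/\bigl((w_i-w_l)P'(w_l)\bigr)$.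
\end{proof}

Let $N^e_j=E_j\hat E_j$, $N^f_j=F_j\hat F_j$, $N^x_j=X_j\hat X_j$.

\begin{proposition}\label{prop:terms}
The operator $\Delta_w$ is the sum of
\[
D=\sum_{j=1}^nc_{jj}\bigl(N^e_jN^f_j+N^x_j(1-N^e_j-N^f_j)\bigr)
\]
and of the following six operators for each ordered pair $i\ne j$:
\[
\begin{array}{llll}
(\mathrm{F})&b_{ij}\,(N^e_j-N^x_j)\,F_j\hat F_i,&(\mathrm{E})&b_{ij}\,(N^f_j-N^x_j)\,E_j\hat E_i,\\[2pt]
(\mathrm{X})&c_{ij}\,X_j\hat X_i\,(1-N^e_i-N^f_i),\qquad&(\mathrm{EF})&c_{ij}\,E_jF_j\hat F_i\hat E_i,\\[2pt]
(\mathrm{XF})&-b_{ij}\,X_j\hat X_iF_i\hat F_j,&(\mathrm{XE})&-b_{ij}\,X_j\hat X_iE_i\hat E_j .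
\end{array}
\]
\end{proposition}

\begin{proof}
Write $[E_g,F_h]=\sum_lc^l_{gh}X_l$. By Lemma~\ref{lem:bracket}, $c^l_{gg}=c_{gl}$; for $i\ne j$ we have $c^j_{ij}=c^j_{ji}=b_{ij}$; and $c^l_{gh}=0$ if $g,h,l$ are distinct. With $A=E_mF_m$ and $B=\hat F_h\hat E_g$ we have $\Delta_w=\sum_{g,h,l,m}c^l_{gh}\{X_lB,A\hat X_m\}$. Both $A$ and $B$ commute with $X_l$ and $\hat X_m$, so
\[
\{X_lB,A\hat X_m\}=BA\,X_l\hat X_m+AB\,(\delta_{lm}-X_l\hat X_m)=\delta_{lm}AB+(BA-AB)X_l\hat X_m .
\]
By \eqref{eq:car}, $AB=(E_m\hat E_g)(F_m\hat F_h)$ and $BA=(\hat E_gE_m)(\hat F_hF_m)=(\delta_{gm}-E_m\hat E_g)(\delta_{hm}-F_m\hat F_h)$. Hence $BA-AB=\delta_{gm}\delta_{hm}-\delta_{gm}F_m\hat F_h-\delta_{hm}E_m\hat E_g$, and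
\[
\begin{aligned}
\Delta_w={}&\sum_{g,h,m}c^m_{gh}(E_m\hat E_g)(F_m\hat F_h)+\sum_{l,m}c_{ml}X_l\hat X_m\\
&-\sum_{h,l,m}c^l_{mh}X_l\hat X_mF_m\hat F_h-\sum_{g,l,m}c^l_{gm}X_l\hat X_mE_m\hat E_g .
\end{aligned}
\]
The terms with all indices equal add up to $D$, and those with three distinct indices vanish. In the remaining terms the indices take two values $i\ne j$.

\emph{First sum.} The case $g=h=i$, $m=j$ gives (EF). The case $g=m=j$, $h=i$ gives $b_{ij}N^e_jF_j\hat F_i$, and $h=m=j$, $g=i$ gives $b_{ij}N^f_jE_j\hat E_i$.

\emph{Second sum.} The case $m=i$, $l=j$ gives $c_{ij}X_j\hat X_i$.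

\emph{Third sum.} The case $h=m=i$, $l=j$ gives $-c_{ij}X_j\hat X_iN^f_i$. The case $l=m=j$, $h=i$ gives $-b_{ij}N^x_jF_j\hat F_i$. The case $m=i$, $h=l=j$ gives (XF).

\emph{Fourth sum.} Since $c^l_{gm}=c^l_{mg}$, this is the third sum with $E$ in place of $F$. It gives $-c_{ij}X_j\hat X_iN^e_i$, $-b_{ij}N^x_jE_j\hat E_i$ and (XE).

Collecting the pieces gives (F), (E) and (X).
\end{proof}

\section{Irreversible moves and balancing}\label{sec:balance}

Up to sign, a monomial in the point basis is a choice, for each \emph{site} $j\in\{1,\dots,n\}$, of a \emph{state}: the subset of $\{e,f,x\}$ that lists which of $E_j,F_j,X_j$ occur. We write the eight states as $\emptyset,e,f,x,ef,ex,fx,efx$, and fix one sign for each monomial. The polynomial $N^eN^f+N^x(1-N^e-N^f)$ takes the value $1$ on $x$ and $ef$; it takes the value $1-1=0$ on $ex$ and $fx$, the value $1+(1-2)=0$ on $efx$, and $0$ on $\emptyset,e,f$. So $D$ is diagonal, with entries $\sum_jc_{jj}\nu_j$, where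
\[
\nu_j=1\ \text{ if the state at $j$ is $x$ or $ef$},\qquad\nu_j=0\ \text{ otherwise.}
\]
This is the spectrum of $\Delta_L$ at each site, scaled by $c_{jj}$.

Each of the other six operators sends a monomial either to $0$ or to $\pm b_{ij}$ or $\pm c_{ij}$ times a different monomial, because the factors built from the $N$'s take values in $\{0,\pm1\}$. We call such a nonzero entry a \emph{move}. It changes the states at $i$ and $j$ only. A move of (F) carries $f$ from $i$ to $j$ and needs exactly one of $e,x$ at $j$. A move of (X) carries $x$ from $i$ to $j$ and needs both or neither of $e,f$ at $i$. A move of (EF) carries the pair $ef$ from $i$ to $j$. A move of (XF) exchanges an $x$ at $i$ with an $f$ at $j$. The operators (E) and (XE) arise from (F) and (XF) by exchanging $e$ and $f$.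

When the points are far apart, the coefficients need not be small: for $w_j=s^j$ and $s\to\infty$ we have $b_{12}\to1$, and for $n=3$ the coefficient $c_{31}=w_3(w_3-w_2)/\bigl((w_1-w_2)(w_1-w_3)\bigr)$ grows like $s$. What is small is the product of a coefficient with that of the opposite move. Put
\[
\eta_{ij}=\frac{\sqrt{w_iw_j}}{|w_i-w_j|},\qquad\kappa_j=w_j^{1/2}\,|P'(w_j)| .
\]
The definitions give
\begin{equation}\label{eq:moduli}
|b_{ij}|=\eta_{ij}\,\frac{w_j^{1/2}}{w_i^{1/2}},\qquad|c_{ij}|=\eta_{ij}\,\frac{\kappa_i}{\kappa_j},
\end{equation}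
so $|b_{ij}b_{ji}|=|c_{ij}c_{ji}|=\eta_{ij}^2$. A reversible move can therefore be expected to have modulus $\eta_{ij}$ after a rescaling of the basis. But some moves have no reverse: (F) can turn the states $(f,e)$ at $(i,j)$ into $(\emptyset,ef)$, and it cannot carry $f$ back to an empty site. A second grading separates these moves from the others.

Call a site \emph{crowded} if its state has at least two letters, and let the \emph{level} of a monomial be its number of crowded sites. The table lists all changes of state that a move can make at $i$ and at $j$, with the change in the level at that site in parentheses; any entry of the column for $i$ may occur with any entry of the column for $j$.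
\[
\begin{array}{c|l|l}
&\text{at site }i&\text{at site }j\\ \hline
(\mathrm{F})&ef\to e,\ fx\to x\ \ (-1)&e\to ef,\ x\to fx\ \ (+1)\\
&f\to\emptyset,\ efx\to ex\ \ (0)&\\ \hline
(\mathrm{X})&x\to\emptyset,\ efx\to ef\ \ (0)&\emptyset\to x,\ ef\to efx\ \ (0)\\
&&e\to ex,\ f\to fx\ \ (+1)\\ \hline
(\mathrm{EF})&ef\to\emptyset,\ efx\to x\ \ (-1)&\emptyset\to ef,\ x\to efx\ \ (+1)\\ \hline
(\mathrm{XF})&x\to f,\ ex\to ef\ \ (0)&f\to x,\ ef\to ex\ \ (0)
\end{array}
\]
The rows for (E) and (XE) are those for (F) and (XF) with $e$ and $f$ exchanged. Every move preserves the level or raises it by $1$, and the level-preserving moves are those that use only the first line of each row. Write $\Delta_w=D+G+R'$, where $G$ collects the level-preserving moves and $R'$ the others. Lemma~\ref{lem:tri}, applied to the level, gives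
\begin{equation}\label{eq:level}
\chi(\Delta_w)=\chi(D+G)\qquad\text{on each }(\Lambda L_k)_{p,q,r}.
\end{equation}

In the first line of each row, the changes at $i$ are the reverses of the changes at $j$, so the moves in $G$ are reversible. We balance them by a diagonal operator $\Phi$ that multiplies a monomial by $\prod_jW_j(\text{state at }j)$. Conjugation $A\mapsto\Phi A\Phi^{-1}$ multiplies the entry of a move by the ratio new$/$old of $W_i$ times the same ratio of $W_j$. By \eqref{eq:moduli} it suffices that each change in the column for $j$ has ratio $w_j^{-1/2}$ in the rows with coefficient $b_{ij}$ and $\kappa_j$ in the rows with coefficient $c_{ij}$; the reverse changes at $i$ then have ratios $w_i^{1/2}$ and $\kappa_i^{-1}$. These are twelve conditions on seven ratios, and their consistency is the point of this step. Each of the twelve changes joins one of the states $x,ef$ to one of the other six states, each such pair occurring once, and for each of the six states the conditions toward $x$ and toward $ef$ turn out to agree when $W_j(x)=W_j(ef)$.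

\begin{lemma}\label{lem:balance}
Define $W_j$ by
\[
\begin{array}{c|ccccc}
\text{state}&\emptyset&e,\ f&x,\ ef&ex,\ fx&efx\\ \hline
W_j&\kappa_j^{-1}&w_j^{1/2}&1&w_j^{-1/2}&\kappa_j
\end{array}
\]
Then in $\Phi G\Phi^{-1}$ every move between sites $i$ and $j$ has modulus $\eta_{ij}$, and $\Phi D\Phi^{-1}=D$.
\end{lemma}

\begin{proof}
The table is symmetric in $e$ and $f$, so it is enough to treat (F), (XF), (X), (EF). At $j$, the changes $e\to ef$, $x\to fx$ of (F) and $f\to x$, $ef\to ex$ of (XF) go either from $w_j^{1/2}$ to $1$ or from $1$ to $w_j^{-1/2}$; the ratio is $w_j^{-1/2}$. The changes $\emptyset\to x$, $ef\to efx$ of (X) and $\emptyset\to ef$, $x\to efx$ of (EF) go either from $\kappa_j^{-1}$ to $1$ or from $1$ to $\kappa_j$; the ratio is $\kappa_j$. The changes at $i$ are the reverses. So the modulus after conjugation is $|b_{ij}|\,w_j^{-1/2}w_i^{1/2}$ or $|c_{ij}|\,\kappa_j\kappa_i^{-1}$, which is $\eta_{ij}$ by \eqref{eq:moduli}. Finally, $D$ and $\Phi$ are both diagonal.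
\end{proof}

In the matrix of Section~\ref{sec:example}, the lower left block consists of level-raising moves of (F) and (E), and the lower right block is $D$ plus (EF), balanced by $\kappa_2/\kappa_1=\sqrt{w_2/w_1}$. The positivity of the $w_j$ is used only here, to make $w_j^{\pm1/2}$ and $\kappa_j^{\pm1}$ meaningful.

\section{Separating the points}\label{sec:limit}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $(p,q,r)$, take $w_j=s^j$ with $s>1$, and let $A(s)$ be the matrix of $\Phi(D+G)\Phi^{-1}$ on $(\Lambda L_k)_{p,q,r}$ in the monomials of the point basis. Its rows and columns are indexed by assignments of states to sites, a set that does not depend on $s$. By Proposition~\ref{prop:deform} and \eqref{eq:level}, $\chi(A(s))=\chi(\Delta)$ for all $s$.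

Let $s\to\infty$. For $i<j$,
\[
\eta_{ij}=\eta_{ji}=\frac{s^{-(j-i)/2}}{1-s^{-(j-i)}}\le\frac{s^{-1/2}}{1-s^{-1}}\longrightarrow0 .
\]
An off-diagonal entry of $A(s)$ is a sum of at most $6n(n-1)$ moves, so it tends to $0$ by Lemma~\ref{lem:balance}. Next, $b_{mj}=1/(1-s^{m-j})$ tends to $1$ for $m<j$ and to $0$ for $m>j$, so $c_{jj}\to1+(j-1)=j$. Hence $A(s)$ converges to the diagonal matrix with entries $\sum_jj\nu_j$. The coefficients of $\chi$ are continuous in the entries, so on $(\Lambda L_k)_{p,q,r}$
\[
\det(\lambda-\Delta)=\prod\Bigl(\lambda-\sum_{j=1}^nj\nu_j\Bigr),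
\]
the product running over the assignments of states with $p$ letters $e$, $q$ letters $f$ and $r$ letters $x$ in total. The roots are non-negative integers, and since $\Delta$ is self-adjoint their multiplicities are the dimensions of the eigenspaces. In the generating function the states at different sites are chosen independently. At site $j$ the states $x$ and $ef$ contribute $z^jy_x$ and $z^jy_ey_f$, and the other six contribute $1,y_e,y_f,y_ey_x,y_fy_x,y_ey_fy_x$; the sum is $Q(z^j)$.
\end{proof}

The proof shows where the exponents come from: the $j$-th point sees $j-1$ points much closer to the origin than itself, and each of them adds $1$ to $c_{jj}$.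

\begin{remark}\label{rem:form}
The form enters the computation of $\chi(\Delta)$ only through the formula \eqref{eq:monomial} for $\partial^*$, and the result depends on it. Let $k=1$, keep the basis orthogonal, and change only the norm of $x_1$, to $\|x_1\|^2=\gamma$. Then $[e_0,f_1]=[e_1,f_0]=\sqrt\gamma\,(x_1/\sqrt\gamma)$, so $x_0$ and $x_1$ have eigenvalues $1$ and $2\gamma$. For irrational $\gamma$ no nonzero multiple of the spectrum is integral. Corollary~\ref{cor:all}(3) describes forms for which the result survives up to a scalar.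
\end{remark}

\section{An isometric isomorphism of complexes}\label{sec:iso}

By Theorem~\ref{thm:main} and Lemma~\ref{lem:sum}, $\Delta$ and $\Delta_{M'}$ have the same trigraded multiplicities. To build an isomorphism of complexes from this, we pass from multiplicities to $U(2)$-characters, and then use the fact that on an eigenspace of the Laplacian the boundary is determined, up to unitary equivalence, by the eigenvalue and the sizes of the pieces. We use two standard facts. Every element of $U(2)$ is conjugate to a diagonal one, so a character of $U(2)$ is determined by its values on diagonal matrices. Two finite-dimensional unitary representations of a compact group with the same character are isomorphic, and the isomorphism can be chosen unitary (take the unitary factor in its polar decomposition).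

\begin{proof}[Proof of Theorem~\ref{thm:iso}]
Let $V_d(\lambda)\subset\Lambda^dL_k$ and $V'_d(\lambda)\subset\Lambda^dM'$ be the eigenspaces. The group $U(2)$ acts by isometries that commute with $\partial$, hence with $\partial^*$ and the Laplacian, so these spaces are unitary $U(2)$-modules. The element $\operatorname{diag}(u,v)$ multiplies $e,f,x$ by $u,v,uv$, so it acts on tridegree $(p,q,r)$ by $u^{p+r}v^{q+r}$. Both $V_d(\lambda)$ and $V'_d(\lambda)$ therefore have the character $\sum_{p+q+r=d}\mu(\lambda;p,q,r)\,u^{p+r}v^{q+r}$. By Lemma~\ref{lem:hodge} it suffices to construct an equivariant unitary isomorphism of complexes $V(\lambda)\cong V'(\lambda)$ for each $\lambda$.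

For $\lambda=0$ both boundaries vanish, and any equivariant unitaries $V_d(0)\to V'_d(0)$ will do.

Let $\lambda>0$, write $V_d=V_d(\lambda)$, and let $K_d$ be the orthogonal complement of $\ker\partial$ in $V_d$, a submodule. The map $\partial\colon K_{d+1}\to\partial V_{d+1}$ is an equivariant isomorphism, and $\partial V_{d+1}=\ker\partial\cap V_d$ by acyclicity. So $V_d=K_d\oplus\partial K_{d+1}$ orthogonally, and the character of $K_{d+1}$ is that of $V_d$ minus that of $K_d$. The same holds for the spaces $K'_d$ defined from $M'$, and $K_0=K'_0=0$ because $\partial$ vanishes in degree $0$. By induction on $d$, $K_d$ and $K'_d$ have the same character; choose equivariant unitaries $\phi_d\colon K_d\to K'_d$.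

The orthogonal complement of the kernel of $\partial\colon V_d\to V_{d-1}$ is the image of its adjoint, so $K_d=\partial^*V_{d-1}$ and $\partial^*K_d=0$. For $\xi\in K_d$ this gives $\|\partial\xi\|^2=\langle\Delta\xi,\xi\rangle=\lambda\|\xi\|^2$, and likewise on $K'_d$. Define $\psi_d\colon V_d\to V'_d$ to be $\phi_d$ on $K_d$ and $\partial\xi\mapsto\partial\phi_{d+1}\xi$ on $\partial K_{d+1}$. It is equivariant, and it is unitary because $\lambda^{-1/2}\partial$ is isometric on $K_{d+1}$ and on $K'_{d+1}$. It commutes with $\partial$: on $K_d$ by definition, and on $\partial K_{d+1}$ because both composites vanish.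

A unitary isomorphism of complexes intertwines $\partial^*$ as well, hence the Laplacians, and the last assertion follows from Lemma~\ref{lem:sum}.
\end{proof}

\begin{corollary}\label{cor:all}
Let $k\ge0$.
\begin{enumerate}
\item[(1)] $H_*(L_k)\cong\ker\Delta$ is isomorphic to $H_*(L)^{\otimes(k+1)}$ as a trigraded space and as a $U(2)$-module. Its Poincar\'e polynomial is $(1+2y+2y^2+y^3)^{k+1}$ and its total dimension is $6^{k+1}$.
\item[(2)] The set of eigenvalues of $\Delta$ is $\{0,1,\dots,\frac{(k+1)(k+2)}2\}$, and the largest eigenvalue has multiplicity $2^{k+1}$.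
\item[(3)] Let $\alpha,\beta,\gamma,\theta>0$, and give $L_k$ the form in which the $e_a,f_a,x_a$ are orthogonal with $\|e_a\|^2=\alpha\theta^a$, $\|f_a\|^2=\beta\theta^a$, $\|x_a\|^2=\gamma\theta^a$. Its Laplacian is unitarily equivalent to $\frac{\gamma}{\alpha\beta}\Delta$; so its eigenvalues are $\frac{\gamma}{\alpha\beta}$ times those of $\Delta$, with the same multiplicities.
\end{enumerate}
\end{corollary}

\begin{proof}
(1) The operators $\Delta_L^{(i)}$ commute and are positive semidefinite, so the kernel of $\sum_ii\,\Delta_L^{(i)}$ is $(\ker\Delta_L)^{\otimes n}$. The isomorphism of Theorem~\ref{thm:iso} preserves the degree $p+q+r$ and the exponents $p+r$, $q+r$; these determine $r=(p+r)+(q+r)-(p+q+r)$, and then $p$ and $q$. So it preserves the tridegree. Now use Lemmas~\ref{lem:hodge} and~\ref{lem:sum}.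

(2) By Theorem~\ref{thm:main} the eigenvalues are the subset sums of $\{1,\dots,n\}$. By induction the subset sums of $\{1,\dots,n-1\}$ are the integers in $[0,\binom n2]$. Adding $n$ gives those in $[n,\binom{n+1}2]$, and there is no gap since $\binom n2+1-n=\frac{(n-1)(n-2)}2\ge0$. The largest sum requires $\nu_j=1$ at every site, which leaves two states per site.

(3) The normalized vectors satisfy $[e'_a,f'_b]=x_{a+b}/\sqrt{\alpha\beta\theta^{a+b}}=\sqrt{\gamma/(\alpha\beta)}\;x'_{a+b}$ for $a+b\le k$. The unitary map $e'_a,f'_a,x'_a\mapsto e_a,f_a,x_a$ therefore carries $\partial$ and its adjoint to $\sqrt{\gamma/(\alpha\beta)}$ times the operators in \eqref{eq:monomial}.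
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Some conjectures and results concerning the homology of nilpotent Lie algebras},
\texttt{http://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 28321/\allowbreak 0000077.pdf?sequence=1}.

\end{thebibliography}
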